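# Overlapping Networks: Label Cover, Blocks, and Walks That Alternate at Every Scale

## 1. A square and a twisted square

Take a square with corners $C,x,C',x'$ in cyclic order. Its four sides are $Cx$, $C'x$, $C'x'$, $Cx'$. At each corner $v$ put two nodes $v_0,v_1$, the two "answers" at $v$. Join answers by edges of length $1$: for $a\in\{0,1\}$ the edges $C_ax_a$, $C'_ax_a$, $C'_ax'_a$, $C_ax'_a$. Call this the *flat* square. In the *twisted* square the last pair of edges is replaced by $C_ax'_{1-a}$ for $a\in\{0,1\}$. The unit edges of the flat square form two disjoint $4$-cycles. Those of the twisted square form one $8$-cycle, in which $C_0$ and $C_1$ are at distance $4$, and so are $C'_0$ and $C'_1$.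

Now add terminals. For each corner $v$ there is a *subscriber* $s_v$, joined by edges of length $10$ to $v_0$ and $v_1$. For each side $e$ there is a *publisher* $p_e$, joined by edges of length $10$ to the two answers at that end of $e$ which is $C$ or $C'$. Distances are shortest-path distances in this graph. Each terminal buys a tree containing it, and each pays for its own tree, even for edges that others buy too. The rule is that the tree $P_e$ of $p_e$ must share a node with the trees of both subscribers at the corners of $e$. We write $S_v$ for the tree of $s_v$. What is the cheapest total cost?

**The flat square costs 84.** Let each $s_v$ buy $s_vv_0$ (cost $10$), and for a side $e$ with ends $C$ (or $C'$) and $x$ (or $x'$) let $p_e$ buy the path from $p_e$ through the first end's answer $0$ to the second end's answer $0$ (cost $11$). The total is $4\cdot10+4\cdot11=84$. For the lower bound, replace every bought edge by a shortest path in the drawn graph. Each network becomes a connected subgraph of no larger cost. Edges are counted once for each network containing them.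

(a) *At least eight long edges.* The eight demands form a closed chain
$$p_{Cx},\,s_x,\,p_{C'x},\,s_{C'},\,p_{C'x'},\,s_{x'},\,p_{Cx'},\,s_C,\ \text{back to } p_{Cx}.$$
Split it into four disjoint demanded pairs. In a pair $(p_e,s_v)$ the union of the two networks is connected and contains $p_e$ and $s_v$. All edges at these two nodes are long, and the two nodes are not adjacent. So there is one long edge at each, and these are different. Four pairs give at least eight long edges.

(b) *At least four unit edges.* The *cluster* of $C$ consists of $C_0,C_1,s_C$ and the publishers of the two sides at $C$; likewise for $C'$. Only unit edges at $C_0,C_1$ leave it. Consider a side $e=Cx$ (the other sides are the same). If $P_e$ has no unit edge, it stays in the cluster of $C$. Then $S_x$ contains $s_x$, which is outside the cluster, and it meets $P_e$, so it contains a unit edge at $C_0$ or $C_1$. The two sides at $x$ belong to different clusters, so they find different unit edges in $S_x$. Hence the four sides account for four different (network, unit edge) pairs.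

Together, the cost is at least $80+4=84$.

**The twisted square costs 85.** Here is a solution of cost $85$. Every $s_v$ buys $s_vv_0$. In addition $s_x$ buys $x_0C_0$ and $x_0C'_0$, and $s_{x'}$ buys $x'_0C'_0$. The publisher $p_{Cx}$ goes to $C_0$, the publishers $p_{C'x},p_{C'x'}$ go to $C'_0$, and $p_{Cx'}$ buys the path $p_{Cx'},C_0,x_0,C'_0$. All eight demands hold; for example $P_{Cx'}$ meets $S_C$ in $C_0$ and $S_{x'}$ in $C'_0$. There are eight long edges and $2+1+2=5$ unit edges.

Could the cost be at most $84$? The bounds (a) and (b) hold as before. Nine long edges would cost at least $94$, so there would be exactly eight long edges and exactly four unit edges. Both ways of splitting the chain into pairs give at least $2$ long edges per pair and $8$ in total, so every demanded pair has exactly two. Going round the chain, every publisher has the same number $\mu$ of long edges and every subscriber has $2-\mu$. If $\mu=0$, then $P_e=\{p_e\}$, so $S_C$ contains three pairwise nonadjacent terminals and has at least $3>2$ long edges. If $\mu=2$, then $S_v=\{s_v\}$, so each $P_e$ contains three terminals and has at least $3>2$ long edges. So $\mu=1$: each network is its terminal, one long edge to one answer,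 and a connected set of unit edges from there. Let $v_{f(v)}$ be the answer to which $s_v$ is attached.

Since there are only four unit edges, the counting in (b) is tight. So $S_C,S_{C'}$ have no unit edges, and for a side $e=Cx$ one of two things holds: $P_e$ has exactly one unit edge and $S_x$ has none at $C_0,C_1$; or $P_e$ has none and $S_x$ has exactly one at $C_0,C_1$. In both cases $P_e$ meets $S_C=\{s_C,C_{f(C)}\}$ in $C_{f(C)}$. As $P_e$ has at most one unit edge and $C_0,C_1$ have distance $4$, $P_e$ is attached at $C_{f(C)}$. In the first case $P_e$ meets $S_x$, which consists of $s_x$, $x_{f(x)}$ and perhaps one answer of $C'$ adjacent to $x_{f(x)}$. The only answers in $P_e$ are $C_{f(C)}$ and one neighbor of it, which is an answer of $x$ or $x'$. So this neighbor is $x_{f(x)}$. In the second case $S_x$ contains $C_{f(C)}$ and has at most two unit edges. The path in $S_x$ from $x_{f(x)}$ to $C_{f(C)}$ has odd length, so it has length $1$. Either way $C_{f(C)}$ and $x_{f(x)}$ are adjacent. The same holds on all four sides, so $f(C)=f(x)=f(C')=f(x')=1-f(C)$, which is absurd. The optimum is $85$.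

The answers of the twisted square cannot all be chosen consistently, and the optimum notices: it rises from $84$ to $85$. This is the germ of a hardness proof, but the ratio $85/84$ is tiny. Can inconsistency be made to multiply the cost by *any* prescribed constant?

## 2. General DON and the three theorems

**Definition (general DON).** We are given a complete undirected graph $G=(V,E(G))$ with positive integer edge costs $\mathrm{cost}(u,v)$ that form a metric, that is, they are symmetric and satisfy the triangle inequality. We are given sets $P,S\subseteq V$ of publishers and subscribers, a map $\mathrm{Type}:P\cup S\to\{\text{tree},\text{star}\}$, and a bipartite demand graph $\mathcal D$ on $P\cup S$ with edges in $P\times S$. A solution installs at each terminal $t$ a network containing $t$. If $\mathrm{Type}(t)=\text{tree}$, this is a tree in $G$ rooted at $t$. If $\mathrm{Type}(t)=\text{star}$, it is a set of edges $\{t,v\}$. For each demand edge $(p,s)$ the networks of $p$ and $s$ must share at least one node. The cost is the sum of the costs of all networks, each edge being counted once for every network containing it. The goal is to minimize it; $\mathrm{OPT}$ denotes the minimum. "General" means that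 the demand graph is arbitrary and types may vary.

With one publisher $p$, one subscriber $s$ and one demand, $\mathrm{OPT}=\mathrm{cost}(p,s)$: the union of the two networks connects $p$ to $s$, and buying the edge $ps$ suffices for either type.

The problem comes from "Designing Overlapping Networks for Publish-Subscribe Systems". The conjecture to be decided is that no polynomial-time constant-factor approximation is achievable unless P = NP. It is true.

**Theorem 1.** Unless P = NP, for every constant $c\ge1$ there is no polynomial-time algorithm that, on every instance of general DON, outputs a feasible solution of cost at most $c$ times the optimum.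

**Theorem 2.** Fix an integer $\Lambda\ge1$ and put $k=2^{112\Lambda}$. Given a general-DON instance and an integer $n\ge1$, it is NP-hard to distinguish $\mathrm{OPT}\le3k(k+1)n$ from $\mathrm{OPT}\ge\Lambda k(k+1)n$ (for $\Lambda\ge4$ these cases are disjoint). This holds even if all publishers have type tree, all costs lie in $\{1,\dots,18\Lambda k\}$, and the subscribers' types are prescribed in any way.

Here "NP-hard to distinguish" means that a polynomial-time reduction from an NP-hard (promise) problem sends yes-instances to the first case and no-instances to the second.

**Theorem 3.** There is a constant $\nu>0$ such that, unless $\mathrm{NP}\subseteq\mathrm{coRTIME}(2^{\mathrm{polylog}\,z})$ ($z$ the input length), no polynomial-time algorithm approximates general DON within $\nu\log\log(\text{encoding size})$. The same type restrictions as in Theorem 2 apply.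

A language is in $\mathrm{coRTIME}(T)$ if a randomized algorithm with running time $T$ always accepts its members and rejects each non-member with probability at least $\frac12$.

**Theorem 2 implies Theorem 1.** Suppose there is a $c$-approximation. Take $\Lambda=\lceil3c\rceil+1$. In the first case of Theorem 2 the algorithm outputs a cost at most $3ck(k+1)n<\Lambda k(k+1)n$. In the second case every solution costs at least $\Lambda k(k+1)n$. Comparing the output cost with $\Lambda k(k+1)n$ decides an NP-hard problem in polynomial time.

The overlap condition is symmetric, so publishers and subscribers may be exchanged. The results therefore cover tree/tree, tree/star and star/tree. Nothing super-constant is claimed when *all* terminals are stars.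

## 3. Label cover along one path gives a ratio of at most 5/3

**Definition (label cover).** An instance is a simple bipartite graph $H=(A,B,E)$ without isolated vertices, finite alphabets $\Sigma_A,\Sigma_B$, and a map $\pi_e:\Sigma_A\to\Sigma_B$ for each $e\in E$. An assignment $f:A\to\Sigma_A$, $h:B\to\Sigma_B$ satisfies $e=(C,x)$ if $\pi_e(f(C))=h(x)$. The *value* is the largest fraction of edges that can be satisfied at once.

The flat square is the instance with $A=\{C,C'\}$, $B=\{x,x'\}$, both alphabets $\{0,1\}$ and all maps the identity; its value is $1$. In the twisted square $\pi_{(C,x')}$ is the swap. Not all four edges can be satisfied, but the all-$0$ assignment satisfies three, so the value is $\frac34$. It is a standard consequence of the PCP theorem (recalled in Section 9) that value $1$ is NP-hard to distinguish from value at most $\varepsilon$, for any fixed $\varepsilon>0$. So the sensible plan is to feed label cover with tiny value into the construction of Section 1.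

Here is a version with a long path. Fix $k\ge2$ and use *levels* $0,\dots,k$. For each edge $(C,x)\in E$ and each $a\in\Sigma_A$ there is a path of unit edges
$$(0,C,a),\ (1,C,x,a),\ \dots,\ (k-1,C,x,a),\ (k,x,\pi_{(C,x)}(a)),$$
and nodes with equal names are identified. The *queries* are $C$ at level $0$, $(C,x)$ at levels $0<m<k$, and $x$ at level $k$. Each query gets as many subscriber copies as there are edges $(C,x)$ producing it, so there are $(k+1)|E|$ subscribers. Each edge gets $k+1$ publisher copies. A subscriber has edges of length $k$ to all labels of its query, and a publisher for $(C,x)$ has edges of length $k$ to all nodes $(0,C,a)$. Publishers for $(C,x)$ must meet all copies of all $k+1$ queries produced by $(C,x)$.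

If an assignment satisfies everything, each subscriber buys one edge to the label given by the assignment (cost $k$), and each publisher buys one path (cost $2k$). With $n=|E|$ the total is $3k(k+1)n$.

**Where it stops.** For *every* $H$, whatever its value, this instance has a solution of cost at most $5k(k+1)n$. Choose $f$ arbitrarily, and for each $x$ choose any $h(x)$ such that $(k,x,h(x))$ is a node. Each subscriber buys an edge to the label given by $f$, or by $h$ at level $k$. A publisher for $(C,x)$ buys the path from itself through $(0,C,f(C))$ to $(k,x,\pi_{(C,x)}(f(C)))$, of cost $2k$. If this last node is not $(k,x,h(x))$, it continues to a copy of the query $x$ and from there to $(k,x,h(x))$, which costs another $2k$. So the publishers pay at most $4k$ each and the subscribers $k$ each. However small the value is, the ratio is at most $5/3$.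

The repair used two long edges. A publisher can *jump* from one label of a query to another for $2k$, and a single inconsistency needs a single jump. Walking can also repair. In the twisted square, $(0,C,0)$ and $(k,x',0)$ violate the side $Cx'$, but they are joined by a walk of length $3k$ with unit steps, through $(k,x,0)$ and $(0,C',0)$. Its levels go $0\to k\to0\to k$.

Both repairs suggest what to change. A publisher with budget proportional to $\Lambda k$ can make only about $\Lambda$ jumps. If *every two* of the $k+1$ levels are tested against each other, by independent copies of the label cover test, then jumps split the levels into $O(\Lambda)$ groups, and inside a group of size $M$ the tree must repair all pairs by walking. We will see that a walk that goes back and forth between $i$ and $j$ for all pairs in a set of $M$ levels needs about $M\log M$ steps. For $M$ near $k/\Lambda$ and $k$ exponential in $\Lambda$, this beats every budget $O(\Lambda k)$.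

## 4. A test for every pair of levels: the construction

Fix $\Lambda\ge1$ and put
$$k=2^{112\Lambda},\quad\rho=8\Lambda k,\quad\ell=\rho+1,\quad b=\tfrac{k(k+1)}2,\quad\varepsilon=\tfrac1{20b\ell^2},\quad g=2\rho+2.$$
The input is a label cover instance $H=(A,B,E),\Sigma_A,\Sigma_B,\pi$ with the following properties: alphabets of constant size, girth greater than $g$, $|A|,|B|\le\varepsilon|E|$, and either value $1$ or value at most $\varepsilon$. Lemma 4 in Section 9 shows that these two cases are NP-hard to distinguish. Why the girth and the size condition are wanted becomes visible in Section 6.

**Definition (blocks and queries).** A *block* is a pair $\beta=(i,j)$ with $0\le i<j\le k$; there are $b$ blocks. Let $r=(r_\beta)_\beta\in E^b$ with $r_\beta=(C_\beta,x_\beta)$, and put $n=|E|^b$. For a level $m\in\{0,\dots,k\}$ the query $u_m(r)$ consists of $m$ and, for each block $\beta=(i,j)$: the vertex $C_\beta$ if $m=i$; the vertex $x_\beta$ if $m=j$; the pair $(C_\beta,x_\beta)$ otherwise. For a query $q$ of level $m$, let $N_q$ be the number of $r$ with $u_m(r)=q$.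

So block $(i,j)$ is a private label cover test between levels $i$ and $j$: level $i$ does not see $x_\beta$, level $j$ does not see $C_\beta$, and all other levels see the whole edge.

**Definition (label graph $\Gamma$).** For $r\in E^b$, $\alpha\in\Sigma_A^b$ and a level $m$, the node $y_m(r,\alpha)$ consists of $m$ and, for each block $\beta=(i,j)$: the pair $(C_\beta,\alpha_\beta)$ if $m=i$; the pair $(x_\beta,\pi_{r_\beta}(\alpha_\beta))$ if $m=j$; the triple $(C_\beta,x_\beta,\alpha_\beta)$ otherwise. Nodes with equal data are identified. The data determine $u_m(r)$, and $y_m(r,\alpha)$ is called a *label* of this query. The edges of $\Gamma$ are $\{y_m(r,\alpha),y_{m+1}(r,\alpha)\}$, of length $1$.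

For $k=2$ (just as an illustration) there are three blocks, and the data of $y_m(r,\alpha)$, with block indices left out, are as follows.

| level | block $(0,1)$ | block $(0,2)$ | block $(1,2)$ |
|---|---|---|---|
| $0$ | $(C,\alpha)$ | $(C,\alpha)$ | $(C,x,\alpha)$ |
| $1$ | $(x,\pi(\alpha))$ | $(C,x,\alpha)$ | $(C,\alpha)$ |
| $2$ | $(C,x,\alpha)$ | $(x,\pi(\alpha))$ | $(x,\pi(\alpha))$ |

If $r$ and $r'$ differ only in the $B$-vertex of block $(0,1)$, then $y_0(r,\alpha)=y_0(r',\alpha)$, while $y_2(r,\alpha)\ne y_2(r',\alpha)$.

**Definition (weighted graph $\mathcal G$).** The nodes are those of $\Gamma$; copies $e_r^{(1)},\dots,e_r^{(k+1)}$ for each $r\in E^b$; copies $q^{(1)},\dots,q^{(N_q)}$ for each query $q$; and one node $o$. The edges are: the edges of $\Gamma$ (length $1$); edges from $e_r^{(t)}$ to every label of $u_0(r)$ (length $k$); edges from $q^{(t)}$ to every label of $q$ (length $k$); edges from $o$ to every other node (length $9\Lambda k$).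

Edges not in $\Gamma$ are called *long*; they have length at least $k$. Nodes outside $\Gamma$ are incident only to long edges. The node $o$ makes all distances finite and at most $18\Lambda k$, and it is too far away to be useful to a cheap subscriber.

**Definition (the DON instance).** $V=V(\mathcal G)$, with the shortest-path metric of $\mathcal G$ as cost, so costs of distinct nodes lie in $\{1,\dots,18\Lambda k\}$. The publishers are the nodes $e_r^{(t)}$, all of type tree. The subscribers are the nodes $q^{(t)}$, with types prescribed in any way. The demands are all pairs $(e_r^{(t)},q^{(t')})$ with $q=u_m(r)$ for some $m$.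

There are $(k+1)n$ publishers and $\sum_qN_q=(k+1)n$ subscribers, since each pair $(r,m)$ contributes to exactly one $N_q$. As $k$, $b$ and $|\Sigma_A|$ are constants, the construction takes polynomial time.

**Completeness.** This step shows that value $1$ gives $\mathrm{OPT}\le3k(k+1)n$. Let $f,h$ satisfy all edges of $H$, and put $\alpha(r)_\beta=f(C_\beta)$. Since $\pi_{r_\beta}(f(C_\beta))=h(x_\beta)$, the block-$\beta$ data of $y_m(r,\alpha(r))$ are $(C_\beta,f(C_\beta))$, $(x_\beta,h(x_\beta))$ or $(C_\beta,x_\beta,f(C_\beta))$. So this node depends only on $q=u_m(r)$; call it $z_q$. Every copy of $q$ buys the single edge to $z_q$, which is both a star and a tree and costs at most $k$. Every copy of $e_r$ buys the path $e_r^{(t)},z_{u_0(r)},z_{u_1(r)},\dots,z_{u_k(r)}$, whose consecutive $\Gamma$-nodes are adjacent; it costs at most $k+k$. All demands are met, and the total is at most $(k+1)n\cdot k+(k+1)n\cdot2k=3k(k+1)n$.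

Sections 5 to 8 prove that if $H$ has value at most $\varepsilon$, then $\mathrm{OPT}\ge\Lambda k(k+1)n$.

## 5. Light subscribers stay close to home

Suppose that $H$ has value at most $\varepsilon$ and that some solution has cost less than $\Lambda k(k+1)n$. We seek a contradiction.

**Step 1: one network per $r$ and per $q$.** The purpose is to remove the copies. For each $r$ let $T_r$ be the cheapest network among those of the copies of $e_r$, with cost $t_r$. For each $q$ let $F_q$ be the cheapest among those of the copies of $q$, with cost $\varphi_q$. All pairs of copies are demands, so $T_r$ meets $F_q$ whenever $q=u_m(r)$ for some $m$. Also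
$$(k+1)\sum_rt_r+\sum_qN_q\varphi_q<\Lambda k(k+1)n,\qquad\sum_qN_q\varphi_q=\sum_{r,m}\varphi_{u_m(r)}.$$
Divide by $(k+1)n$. With $r$ uniform in $E^b$ and $m$ uniform in $\{0,\dots,k\}$,
$$\mathbb E_r[t_r]+\mathbb E_{r,m}[\varphi_{u_m(r)}]<\Lambda k.\tag{1}$$
This is why $q$ has $N_q$ copies and $e_r$ has $k+1$: both sides get the natural averages.

**Step 2: what a cheap subscriber can reach.** Call $q$ *light* if $\varphi_q\le\rho=8\Lambda k$. Let $q$ be light. Then $F_q$ is connected (for either type), contains its root, a copy of $q$, and each of its edges costs at least $1$; so $|V(F_q)|\le\rho+1=\ell$. Every $w\in V(F_q)$ has distance at most $\rho<9\Lambda k$ from the root. A path in $\mathcal G$ from the root that meets $o$ has length at least $9\Lambda k$. So $w\ne o$, and a shortest path in $\mathcal G$ from the root to $w$ avoids $o$ and has at most $\rho$ edges.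

**Step 3: moving in $\mathcal G$ means moving slowly in $H$.** For a block $\beta$ and a node $w\ne o$ let $\mathrm{loc}_\beta(w)\subseteq A\cup B$ be the set of vertices of $H$ in the block-$\beta$ data of $w$. For labels and copies of a query $q$ these are the $H$-vertices in block $\beta$ of $q$; for copies of $e_{r'}$ they are both ends of $r'_\beta$. The set has one or two elements.

For each edge $ww'$ of $\mathcal G$ avoiding $o$, the set $\mathrm{loc}_\beta(w)\cup\mathrm{loc}_\beta(w')$ lies in one edge of $H$. Indeed, the ends of a $\Gamma$-edge both come from one $r'$; an edge from $e_{r'}$ to a label of $u_0(r')$ stays inside $r'_\beta$; and a copy of $q$ and a label of $q$ have the same locations, which come from one $r'$. Now let $w,w'$ be joined by a path with $p\ge1$ edges avoiding $o$, and let $v\in\mathrm{loc}_\beta(w)$, $v'\in\mathrm{loc}_\beta(w')$. Choose one location at every inner node of the path. Consecutive choices have distance at most $1$ in $H$, so $d_H(v,v')\le p$. For $p=0$ this bound holds when the location is a single vertex. The root of $F_{u_m(r)}$ has a single location in block $\beta=(i,j)$ when $m\in\{i,j\}$. With Step 2 we obtain: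

$$\begin{gathered}\text{if }u_m(r)\text{ is light},\ w\in V(F_{u_m(r)}),\ \beta=(i,j),\ v\in\mathrm{loc}_\beta(w),\ r_\beta=(C^*,x^*),\\ \text{then } d_H(C^*,v)\le\rho\ \text{ if } m=i,\quad\text{and}\quad d_H(x^*,v)\le\rho\ \text{ if } m=j.\end{gathered}\tag{2}$$

**Definition (alternations).** Let $i<j$. For a walk in $\Gamma$, take the subsequence of its levels lying in $\{i,j\}$, endpoints included. The walk has *at most one alternation* for $(i,j)$ if this subsequence has the form $i^aj^{a'}$ or $j^ai^{a'}$ with $a,a'\ge0$. Otherwise it contains $(i,j,i)$ or $(j,i,j)$ as a subsequence.

A walk with levels $0,1,2$ has at most one alternation for every pair. A walk with levels $0,1,2,1,0$ contains $(0,1,0)$, $(0,2,0)$ and $(1,2,1)$. The repair walk of Section 3 contains $(0,k,0)$ and $(k,0,k)$.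

## 6. With large girth, one alternation does not help

Let $\mathcal E_{ij}$ be the event, over uniform $r\in E^b$, that $u_i(r)$ and $u_j(r)$ are both light and there are $w\in V(F_{u_i(r)})$, $w'\in V(F_{u_j(r)})$ such that either $w=w'$, or $w,w'\in\Gamma$ are joined by a walk in $\Gamma$ with at most one alternation for $(i,j)$.

**Lemma 1.** $\Pr[\mathcal E_{ij}]\le5\ell^2\varepsilon$ for all $i<j$.

If subscribers used only labels of their own query, a walk with pattern $i\cdots ij\cdots j$ would transport an answer for $C^*$ to a value for $x^*$ and would witness a satisfied edge. The trouble is that subscribers may roam. In the square, with $(C^*,x^*)=(C,x)$, the network of the first could move to $x'$ and that of the second to $C'$, both one step away; $x'C'$ is again an edge, and the two could meet there without ever solving the edge $Cx$. A short cycle makes this possible. Large girth forbids it, unless one of the two guesses the direction toward the other, and with many edges per vertex a guess rarely succeeds.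

**Step 1: fix everything but one edge.** Let $\beta=(i,j)$ and fix all blocks of $r$ except $\beta$. Then $r_\beta=(C^*,x^*)$ is a uniform edge of $H$. At level $i$, block $\beta$ shows only $C^*$, so $u_i(r)$ depends only on $C^*$; likewise $u_j(r)$ depends only on $x^*$. Let $Z=Z(C^*)$ be $V(F_{u_i(r)})$ if $u_i(r)$ is light, and $\emptyset$ otherwise. Let $Y=Y(x^*)$ be defined likewise from $u_j(r)$. Both have at most $\ell$ elements. Write $d=d_H$ and $\mathrm{loc}=\mathrm{loc}_\beta$. By (2), all locations of nodes of $Z\cup Y$ lie in the component of $H$ containing the edge $C^*x^*$. As $H$ is bipartite, $|d(v,C^*)-d(v,x^*)|=1$ for $v$ in this component. Say that $v$ is on the *$C^*$-side* or on the *$x^*$-side* according to which end is nearer.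

**Step 2: guessing is unlikely.** The *bad event* is that some $v\in\mathrm{loc}(w)$ with $w\in Z$ is on the $x^*$-side, or some $v\in\mathrm{loc}(w')$ with $w'\in Y$ is on the $C^*$-side. In the first case $x^*$ is the first step of a shortest path from $C^*$ to $v$. This path has length at most $\rho$ by (2), and it is unique, because two different ones would create a cycle of length at most $2\rho$. The set $Z(C^*)$ is determined by $C^*$ and has at most $2\ell$ locations in total, so at most $2\ell$ neighbors $x^*$ of $C^*$ are bad. The probability of the first case is at most
$$\sum_{C\in A}\frac{\deg C}{|E|}\cdot\frac{2\ell}{\deg C}=\frac{2\ell|A|}{|E|}\le2\ell\varepsilon.$$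
The second case is symmetric, with $|B|\le\varepsilon|E|$. Hence $\Pr[\text{bad}]\le4\ell\varepsilon$.

**Step 3: without guessing, contact happens only at $C^*x^*$.** We claim that, if the bad event does not occur, then for $v\in\mathrm{loc}(w)$, $w\in Z$, and $v'\in\mathrm{loc}(w')$, $w'\in Y$:
$$v\ne v',\qquad\text{and if }vv'\in E(H)\text{ then }v=C^*,\ v'=x^*.\tag{3}$$
Since $v$ is on the $C^*$-side and $v'$ on the $x^*$-side, $v\ne v'$. Let $vv'\in E(H)$. Consider the closed walk formed by a shortest path $C^*\to v$, the edge $vv'$, a shortest path $v'\to x^*$, and the edge $x^*C^*$. By (2) its length is at most $2\rho+2=g$, which is less than the girth, so its edges form a forest. A closed walk in a forest traverses each edge an even number of times, because removing the edge separates its two ends and the walk must cross back as often as it crosses. The shortest path $C^*\to v$ does not use $\{C^*,x^*\}$: this would have to be its first edge, giving $d(v,x^*)<d(v,C^*)$. The shortest path $v'\to x^*$ does not use it either: it would have to be its last edge, giving $d(v',C^*)<d(v',x^*)$. But the last step of the closed walk does traverse $\{C^*,x^*\}$. By parity the only remaining step must traverse it too,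 so $\{v,v'\}=\{C^*,x^*\}$. As $x^*$ is not on the $C^*$-side, $v=C^*$ and $v'=x^*$.

**Step 4: what a walk in $\Gamma$ transports.** Suppose $\mathcal E_{ij}$ occurs and the bad event does not, and take $w\in Z$, $w'\in Y$ as in the definition of $\mathcal E_{ij}$. If $w=w'$, then $w\ne o$ by lightness, and any element of $\mathrm{loc}(w)\ne\emptyset$ contradicts (3). So let $w=w_0,\dots,w_p=w'$ be a walk in $\Gamma$ with at most one alternation for $(i,j)$. The two ends of an edge of $\Gamma$ have block-$\beta$ data coming from a common pair $(r'_\beta,\alpha_\beta)$. Therefore, along an edge of $\Gamma$:

- between two levels different from $j$, the $A$-vertex and its answer (the element of $\Sigma_A$) are preserved;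
- between two levels different from $i$, the $B$-vertex and its *value* are preserved, where the value is the given element of $\Sigma_B$ at level $j$, and $\pi_{(C,x)}(a)$ for data $(C,x,a)$.

There are three cases.

*No visit to level $j$, or none to level $i$.* Then the $A$-vertex, respectively the $B$-vertex, is constant along the walk. So $\mathrm{loc}(w)\cap\mathrm{loc}(w')\ne\emptyset$, contrary to (3).

*Pattern $j^ai^{a'}$ with $a,a'\ge1$.* Up to the last visit of level $j$ there is no visit of level $i$, so the $B$-vertex $x$ of $w$ is kept up to there. After it there is no visit of level $j$, so one $A$-vertex $C$ is kept from the next node to $w'$. The edge of $\Gamma$ leaving the last visit of $j$ has $B$-vertex $x$ at one end and $A$-vertex $C$ at the other, both from a common $r'_\beta$; so $(C,x)\in E$. Thus $x\in\mathrm{loc}(w)$ and $C\in\mathrm{loc}(w')$ are adjacent, and (3) gives $x=C^*$. This is impossible since $x\in B$.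

*Pattern $i^aj^{a'}$ with $a,a'\ge1$.* Up to the last visit of level $i$ there is no visit of $j$, so the $A$-vertex $C$ of $w$ and its answer $s$ are kept. After it there is no visit of $i$, so a $B$-vertex $x$ and its value are kept up to $w'$. The edge of $\Gamma$ leaving the last visit of $i$ shows that $(C,x)\in E$ and that this value is $\pi_{(C,x)}(s)$. So $w$ has $A$-vertex $C$ with answer $s$, and $w'$ has $B$-vertex $x$ with value $\pi_{(C,x)}(s)$. By (3), $C=C^*$ and $x=x^*$.

**Step 5: read off an assignment of $H$.** Only the third case is left, and we show that it is rare because the value of $H$ is small. Let $\mathcal L(C)$ be the set of answers given to $C$ in block $\beta$ by $\Gamma$-nodes of $Z(C)$ at levels $\ne j$ whose $A$-vertex is $C$. Let $\mathcal L'(x)$ be the set of values given to $x$ by $\Gamma$-nodes of $Y(x)$ at levels $\ne i$ whose $B$-vertex is $x$. Both have size at most $\ell$, and they depend only on $C$, respectively on $x$. In the third case $w$ is at a level $\ne j$ and $w'$ at a level $\ne i$, so some $s\in\mathcal L(C^*)$, $s'\in\mathcal L'(x^*)$ satisfy $\pi_{(C^*,x^*)}(s)=s'$. Call an edge $(C^*,x^*)$ of $H$ *good* if such $s,s'$ exist. Choose labels uniformly and independently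 from the lists, and arbitrarily where a list is empty. Each good edge is satisfied with probability at least $\ell^{-2}$. Since the value is at most $\varepsilon$, at most a fraction $\ell^2\varepsilon$ of the edges is good. In total
$$\Pr[\mathcal E_{ij}]\le4\ell\varepsilon+\ell^2\varepsilon\le5\ell^2\varepsilon,$$
conditionally on the fixed blocks, hence unconditionally. $\square$

By the choice of $\varepsilon$, the probability that some $\mathcal E_{ij}$ occurs is at most $b\cdot5\ell^2\varepsilon=\frac14$.

## 7. Alternating for all pairs costs $M\log M$

A publisher's tree must now alternate between $i$ and $j$ for every pair of levels it serves. How long must a walk on the integers be to do this? The following shows what to expect.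

**Remark (a walk of length at most $3h2^h$).** For an interval $I$ of $2^h$ consecutive integers starting at $a$, define a closed walk $\mathcal S(I)$ from $a$ to $a$ with unit steps, and a time $t_i$ for each $i\in I$. For $h=0$ it stays at $a$. For $h\ge1$ perform $\mathcal S(\text{left half})$, go from $a$ to $a+2^h-1$ and back, go to $a+2^{h-1}$, perform $\mathcal S(\text{right half})$, and return to $a$. If $i$ is in the left half and $j$ in the right half, the sweep between $t_i$ and $t_j$ visits $i,j,i$ in this order; other pairs are treated inside the halves. The length satisfies $q(0)=0$ and $q(h)=2q(h-1)+2(2^h-1)+2^h\le2q(h-1)+3\cdot2^h$, so $q(h)\le3h2^h$.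

So $M\log M$ steps are enough for such a walk, up to a constant. The next lemma says that this order is needed.

**Lemma 2.** Let $T$ be a finite tree in $\Gamma$, $M\subseteq\{0,\dots,k\}$ nonempty, and let $y_i\in V(T)$ $(i\in M)$ be distinct nodes. Suppose that for all $i<j$ in $M$ the levels along the $T$-path from $y_i$ to $y_j$ contain $(i,j,i)$ or $(j,i,j)$ as a subsequence. Then
$$2|E(T)|\ge\frac{|M|}6\bigl(\lfloor\log_2|M|\rfloor-11\bigr).$$

Note that $y_i$ need not be at level $i$.

**Step 1: from a tree to a walk on $\mathbb Z$.** Let $\lambda=\lfloor\log_2|M|\rfloor$. If $\lambda\le11$ the right side is at most $0$, so assume $\lambda\ge12$. Take an Euler tour of $T$, of length $Q=2|E(T)|$, and let $w:\{0,\dots,Q\}\to\mathbb Z$ be the level along it. Consecutive values differ by exactly $1$. Choose a time $t_i$ at which the tour is at $y_i$; these times are distinct. A walk in a tree between two vertices contains the tree path between them as a subsequence: take the last visits to the path's vertices; after the last visit to one of them the walk must still pass through the next. So between the times $t_i$ and $t_j$ the walk $w$ contains $(i,j,i)$ or $(j,i,j)$. Both patterns are palindromes, so it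 does not matter which time comes first.

**Step 2: coarse walks.** To separate the scales, let $W_s$, for $s\ge0$, be the sequence of visits of $w$ to $2^s\mathbb Z$ with consecutive repetitions merged. Since $w$ moves in unit steps, consecutive terms of $W_s$ differ by exactly $2^s$. Let $m_s$ be its number of moves ($0$ if $W_s$ is empty) and $R_s$ its number of *reversals*, that is, pairs of consecutive moves in opposite directions. So $m_0=Q$ and $R_s\le m_s$. Call the terms in $2^{s+1}\mathbb Z$ *even*; they occupy every second position of $W_s$. Then $W_{s+1}$ arises from $W_s$ by keeping the even terms and merging repetitions. A *return* of $W_s$ is a pair of positions $(t,t+2)$ with $W_s(t)=W_s(t+2)$ even; let $X_s$ be the number of returns.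

For example, let $w=0,1,2,1,2,3,4$. Then $W_1=0,2,4$. There is one return of $W_0$ (the part $2,1,2$) and two reversals of $W_0$, while $m_0=6$, $m_1=2$, $R_1=0$.

**Step 3: two inequalities between neighboring scales.** We prove
$$m_s\ge2m_{s+1}+2X_s,\tag{4}$$
$$R_s\le R_{s+1}+3X_s+2.\tag{5}$$
In the example they read $6\ge4+2$ and $2\le0+3+2$. For (4): each pair of consecutive even terms of $W_s$ is either a move of $W_{s+1}$ or a return, and it occupies two moves of $W_s$ of its own.

For (5): the reversals of $W_s$ at odd (that is, non-even) terms correspond exactly to returns, so there are $X_s$ of them. Now consider a reversal at an even term in position $t$, so $W_s(t-1)=W_s(t+1)$. For all but at most two such $t$ the positions $t-2$ and $t+2$ are in range. If neither $(t-2,t)$ nor $(t,t+2)$ is a return, then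
$$W_s(t-2)=2W_s(t-1)-W_s(t)=2W_s(t+1)-W_s(t)=W_s(t+2)\ne W_s(t).$$
So $W_{s+1}$ has a reversal at this term. The term is not merged with its neighbors, so different $t$ give different reversals; there are at most $R_{s+1}$ such $t$. Otherwise charge $t$ to a return among the two pairs. Each return is charged at most twice, once by each of its two positions, so there are at most $2X_s$ such $t$. Adding up gives (5).

**Step 4: the length in terms of reversals.** Iterating (4) gives $Q\ge2^\lambda m_\lambda+\sum_{s=0}^{\lambda-1}2^{s+1}X_s$. Insert $X_s\ge\frac13(R_s-R_{s+1}-2)$ from (5). The constants contribute $-\frac43\sum_{s=0}^{\lambda-1}2^s\ge-\frac432^\lambda$. Summation by parts gives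
$$\sum_{s=0}^{\lambda-1}2^s(R_s-R_{s+1})=R_0+\sum_{s=1}^{\lambda-1}2^{s-1}R_s-2^{\lambda-1}R_\lambda.$$
We drop $R_0\ge0$ and use $2^\lambda m_\lambda\ge2^\lambda R_\lambda\ge\frac232^{\lambda-1}R_\lambda$. The result is
$$Q\ge2^\lambda m_\lambda+\tfrac23\Bigl(\sum_{s=1}^{\lambda-1}2^{s-1}R_s-2^{\lambda-1}R_\lambda\Bigr)-\tfrac432^\lambda\ge\tfrac13\sum_{s=1}^{\lambda-1}2^sR_s-\tfrac432^\lambda.\tag{6}$$

**Step 5: many reversals at every scale.** Let $1\le s\le\lambda-1$. We show
$$R_s\ge\frac{|M|}{2^{s+1}}-1.\tag{7}$$
Take every $2^{s+1}$-th element of $M$ in increasing order, starting with the first. This gives at least $|M|/2^{s+1}$ elements with pairwise differences at least $2^{s+1}$. Order them by their times $t_i$. There are at least $|M|/2^{s+1}-1$ half-open intervals $(t,t']$ between successive chosen times, and they are disjoint. In each $[t,t']$ the walk $w$ contains a pattern $(x,y,x)$ with $|x-y|\ge2^{s+1}$. The closed interval between $x$ and $y$ contains two consecutive points $g_1,g_2$ of $2^s\mathbb Z$, with $g_1$ nearer to $x$. Moving in unit steps from $x$ to $y$ and back, $w$ takes the values $g_1,g_2,g_1$ at some times $a<a'<a''$ in $[t,t']$.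

Assign each move of $W_s$ to the time at which its new value is reached. During $(a,a'']\subseteq(t,t']$ the walk $W_s$ goes from $g_1$ to $g_2$ and back to $g_1$. The moves assigned to $(a,a'']$ are consecutive, and not all of them have the same direction. So two consecutive ones among them are opposite, which is a reversal. Both its moves are assigned to $(t,t']$, so distinct intervals give distinct reversals. This proves (7).

**Step 6: sum over the scales.** Insert (7) into (6):
$$Q\ge\tfrac13\sum_{s=1}^{\lambda-1}\Bigl(\tfrac{|M|}2-2^s\Bigr)-\tfrac432^\lambda\ge\tfrac{(\lambda-1)|M|}6-\tfrac532^\lambda\ge\tfrac{|M|}6(\lambda-11),$$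
where the last inequality uses $2^\lambda\le|M|$. $\square$

## 8. Cutting the publisher's tree at its long edges

We return to the supposed solution of cost less than $\Lambda k(k+1)n$.

**Step 1: choose a typical $r$.** By (1) and Markov's inequality, $\Pr_r[t_r>4\Lambda k]<\frac14$ and $\Pr_r[\mathbb E_m\varphi_{u_m(r)}>4\Lambda k]<\frac14$. Some $\mathcal E_{ij}$ occurs with probability at most $\frac14$. So some $r$ avoids all three; fix it. Let $M_0$ be the set of levels $m$ with $u_m(r)$ light. Since $\mathbb E_m\varphi_{u_m(r)}\le4\Lambda k$ and non-light means $\varphi>8\Lambda k$, Markov gives $|M_0|\ge(k+1)/2\ge k/2$. For each $m\in M_0$ choose $y_m\in V(T_r)\cap V(F_{u_m(r)})$. These nodes are distinct, because $y_i=y_j$ with $i<j$ would make $\mathcal E_{ij}$ occur with $w=w'$.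

**Step 2: remove the jumps.** Replace each edge of $T_r$ by a shortest path in $\mathcal G$, and take a spanning tree $\mathcal T$ of the connected union. It contains all $y_m$ and has total length at most $t_r\le4\Lambda k$, so at most $4\Lambda$ of its edges are long. Delete these. At most $4\Lambda+1\le5\Lambda$ components $\mathcal T_1,\mathcal T_2,\dots$ remain. Nodes outside $\Gamma$ have only long edges, so each component is either a single node outside $\Gamma$ or a tree in $\Gamma$. The remaining edges have length $1$, so there are at most $4\Lambda k$ of them in total.

**Step 3: each component pays for the levels it serves.** Let $M_a=\{m\in M_0:y_m\in\mathcal T_a\}$ and $F(x)=\frac x6(\log_2x-12)$. We claim that $2|E(\mathcal T_a)|\ge F(|M_a|)$ whenever $M_a\ne\emptyset$. If $\mathcal T_a$ is a single node outside $\Gamma$, then $|M_a|=1$ and $F(1)=-2\le0$. Otherwise $\mathcal T_a\subseteq\Gamma$. For $i<j$ in $M_a$ the path in $\mathcal T_a$ from $y_i\in V(F_{u_i(r)})$ to $y_j\in V(F_{u_j(r)})$ is a walk in $\Gamma$. Since $\mathcal E_{ij}$ does not occur, it does not have at most one alternation, so its levels contain $(i,j,i)$ or $(j,i,j)$. Lemma 2 applies, and $\lfloor\log_2|M_a|\rfloor-11\ge\log_2|M_a|-12$.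

**Step 4: add up.** Let $c'\le5\Lambda$ be the number of components with $M_a\ne\emptyset$. The function $F$ is convex on $(0,\infty)$, because $F''(x)=1/(6x\ln2)>0$, and the numbers $|M_a|$ sum to $|M_0|$. By Jensen's inequality, with the sum over these components,
$$8\Lambda k\ \ge\ \sum_a2|E(\mathcal T_a)|\ \ge\ c'F\Bigl(\frac{|M_0|}{c'}\Bigr)\ \ge\ \frac{|M_0|}6\Bigl(\log_2\frac{|M_0|}{5\Lambda}-12\Bigr)\ \ge\ \frac k{12}\Bigl(\log_2\frac k{10\Lambda}-12\Bigr).$$
The last inequality uses $|M_0|\ge k/2$ and that the last bracket, $112\Lambda-\log_2(10\Lambda)-12$, is positive. It follows that $\log_2k\le96\Lambda+12+\log_2(10\Lambda)$. But $\log_2k=112\Lambda$, and $16\Lambda>12+\log_2(10\Lambda)$ for all $\Lambda\ge1$: for $\Lambda=1$ this is $16>15.33$, and the difference of the two sides increases with $\Lambda$. This is a contradiction.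

Hence $\mathrm{OPT}\ge\Lambda k(k+1)n$ whenever $H$ has value at most $\varepsilon$. With completeness (Section 4), Theorem 2 follows once we know that the label cover instances used there are hard. That is the next section.

## 9. Label cover with large girth

**Fact (PCP theorem in bounded-occurrence form: Arora–Lund–Motwani–Sudan–Szegedy 1998, Feige 1998; parallel repetition: Raz 1998).** For every $\varepsilon_1>0$ there are constants $\Delta,\sigma$ such that it is NP-hard to distinguish value $1$ from value at most $\varepsilon_1$ for label cover instances with maximum degree at most $\Delta$ and $|\Sigma_A|,|\Sigma_B|\le\sigma$.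

We recall how it comes about, since Section 10 needs the parameters. In MAX-3SAT-5 every clause has $3$ distinct variables and every variable occurs in $5$ clauses. For some constant $\delta>0$ it is NP-hard to distinguish satisfiable formulas from at most $(1-\delta)$-satisfiable ones. In the clause–variable game, $A$ is the set of clauses, $B$ the set of variables, $\Sigma_A$ encodes the $7$ satisfying assignments of a clause, $\Sigma_B=\{0,1\}$, and $\pi_{(C,x)}$ reads off the bit of $x$. The degrees are $3$ and $5$. In the second case the value is at most $1-\delta/3$: any $h$ falsifies at least a fraction $\delta$ of the clauses, and at such a clause every label disagrees with $h$ on at least one of its three edges.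

The $p$-fold parallel repetition has vertex sets $A^p,B^p$, edge set $E^p$, alphabets $\Sigma_A^p,\Sigma_B^p$ and coordinatewise maps; for instance, for $p=2$ the pairs $(C_1,C_2)$ and $(x_1,x_2)$ are joined if and only if $x_1$ occurs in $C_1$ and $x_2$ in $C_2$. It is simple, has degrees $3^p,5^p$ and alphabets of sizes $7^p,2^p$. Value $1$ is preserved, and in the second case the value is at most $e^{-\gamma p}$ with a constant $\gamma>0$.

To raise the girth we replace each vertex by $L$ copies and each edge by a sparse random-like bipartite graph between the copies. Different edges at a vertex must use disjoint pieces of a common *template* of large girth.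

**Lemma 3.** Let $K\ge1$, $g\ge4$ be integers, $0<\theta<\frac12$, let $D\ge8K/\theta^2$ be an integer, and let $L>\max\{D,\ \ln(8K),\ 4gKD^{g-1}/\theta\}$ be an integer. Put $\tau=DL/K$. There are pairwise disjoint edge sets $J_1,\dots,J_K\subseteq[L]\times[L]$ (bipartite graphs) whose union $J$ has girth greater than $g$, with
$$\bigl|e_\kappa(U,W)-\tau|U||W|/L^2\bigr|\le2\theta\tau\qquad\text{for all }\kappa\text{ and all }U,W\subseteq[L],$$
where $e_\kappa(U,W)=|J_\kappa\cap(U\times W)|$.

**Step 1: a random template is uniform.** Independently for each pair in $[L]^2$, put it into $J_\kappa$ with probability $D/(LK)$ for each $\kappa$, exclusively; the total probability is $D/L<1$. For fixed $\kappa,U,W$, the number $e_\kappa(U,W)$ is binomial with mean $\tau|U||W|/L^2\le\tau$. Bernstein's inequality bounds the probability that such a sum, of mean at most $\tau$, deviates from its mean by more than $\theta\tau$ by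
$$2\exp\Bigl(-\frac{\theta^2\tau^2}{2\tau+\frac23\theta\tau}\Bigr)=2\exp\Bigl(-\frac{\theta^2\tau}{2+\frac23\theta}\Bigr)\le2e^{-\frac38\theta^2\tau}\le2e^{-3L},$$
because $2+\frac23\theta<\frac83$ and $\theta^2\tau=\theta^2DL/K\ge8L$. A union bound over the $K4^L$ choices gives at most $2K(4e^{-3})^L\le2Ke^{-L}<\frac14$.

**Step 2: there are few short cycles.** The complete bipartite graph has at most $L^{2h}$ cycles of length $2h$, and each lies in $J$ with probability $(D/L)^{2h}$. So the expected number of cycles of length $2h$ in $J$ is at most $D^{2h}$, and the expected number of cycles of length at most $g$ is at most $gD^g$. By Markov, with probability at least $\frac34$ there are at most $4gD^g$ of them, and $4gD^g\le\theta\tau$ since $L\ge4gKD^{g-1}/\theta$.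

**Step 3: delete.** With probability at least $\frac12$ both conditions hold. Delete one edge from each cycle of length at most $g$. The girth is now greater than $g$, and each $e_\kappa(U,W)$ has changed by at most $\theta\tau$, so the deviation is at most $2\theta\tau$. $\square$

**Lemma 4.** For all constants $\varepsilon\in(0,\frac14]$ and $g\ge4$, it is NP-hard to distinguish value $1$ from value at most $\varepsilon$ for label cover instances with girth greater than $g$, $|A|,|B|\le\varepsilon|E|$, and constant-size alphabets.

**Step 1: the lift.** Take an instance $(A_0,B_0,E_0,\pi)$ from the Fact with $\varepsilon_1=\varepsilon/3$. Let $K$ be the least power of $2$ with $K\ge\Delta$. By König's theorem on edge colorings of bipartite graphs, the edges can be colored properly with $K$ colors, in polynomial time. Let $\theta=\varepsilon/(12\sigma)$, $D=\lceil8K/\theta^2\rceil$, and let $J_1,\dots,J_K$ be as in Lemma 3, with $L$ the least admissible power of $2$. This is a constant-size object, found by brute force. The new vertex sets are $A_0\times[L]$ and $B_0\times[L]$. For each $(C,x)\in E_0$ of color $\kappa$ and each $(s,t)\in J_\kappa$ put an edge from $(C,s)$ to $(x,t)$ with map $\pi_{(C,x)}$. Drop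 isolated vertices. Call the result $(A,B,E)$.

As a toy example of the lift, color the sides $Cx,C'x'$ of the square with $1$ and $C'x,Cx'$ with $2$, and take $L=2$, $J_1=\{(1,1),(2,2)\}$, $J_2=\{(1,2)\}$. The union $J$ is a path and has no cycle. The lift consists of the two paths $(x,1),(C,1),(x',2),(C',2)$ and $(C,2),(x,2),(C',1),(x',1)$: the $4$-cycle is gone. (This $J$ is too sparse for Lemma 3; it only shows the mechanism.)

**Step 2: girth.** We show that short cycles in the lift would give short cycles in $J$. The projection $(C,s)\mapsto s$, $(x,t)\mapsto t$ is a graph homomorphism to $J$, and it is injective on the edges at each vertex. Indeed, two edges at $(C,s)$ to copies of the same $x$ have different $t$. Edges at $(C,s)$ to copies of different vertices $x$ come from edges of $E_0$ with different colors, hence have different $t$, because the $J_\kappa$ are disjoint. The same holds at $(x,t)$. So a cycle of the lift maps to a closed walk of the same length in $J$ in which cyclically consecutive edges are different. The edges of such a walk cannot form a forest: they would form a finite tree with at least one edge, and at a leaf of this tree the walk would enter and leave by the same edge. So they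 contain a cycle, whose length is at most that of the walk. Since $J$ has girth greater than $g$, so has the lift.

**Step 3: size.** Taking $U=W=[L]$ in Lemma 3, $|J_\kappa|\ge(1-2\theta)\tau$. As $\theta\le\frac14$,
$$|E|\ge(1-2\theta)\tau|E_0|\ge\frac{\tau|E_0|}2=\frac{DL}{2K}|E_0|.\tag{8}$$
Since there are no isolated vertices in the base, $|A|\le L|A_0|\le L|E_0|$. So $|A|/|E|\le2K/D\le\theta^2/4\le\varepsilon$. The same holds for $B$.

**Step 4: value.** An assignment satisfying all edges of the base lifts by giving every copy the label of its original. Conversely, let the base value be at most $\varepsilon_1$, and let $f,h$ be an assignment of the lift, extended arbitrarily to the dropped vertices. Let $\mu_C,\mu_x$ be the distributions of the labels of $(C,s)$, respectively $(x,t)$, for uniform $s,t\in[L]$. Fix $(C,x)\in E_0$ of color $\kappa$, and for $a\in\Sigma_A$ apply Lemma 3 to $U=\{s:f(C,s)=a\}$ and $W=\{t:h(x,t)=\pi_{(C,x)}(a)\}$. Summing over $a$, the number of satisfied edges above $(C,x)$ is at most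
$$\tau\sum_{a\in\Sigma_A}\mu_C(a)\,\mu_x(\pi_{(C,x)}(a))+2\theta\tau\sigma.$$
The sum is the probability that $(C,x)$ is satisfied by the independent random assignment drawn from the distributions $\mu$, and this assignment satisfies at most $\varepsilon_1|E_0|$ base edges in expectation. With $2\theta\sigma=\varepsilon/6$ and (8), the total number of satisfied edges is at most
$$\tau|E_0|\Bigl(\frac\varepsilon3+\frac\varepsilon6\Bigr)=\frac{\tau|E_0|\varepsilon}2\le\varepsilon|E|.\qquad\square$$

The parameters of Section 4 satisfy $\varepsilon\le\frac14$ and $g\ge4$, so Lemma 4 supplies the input used there. This completes the proof of Theorem 2, and with it that of Theorem 1.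

## 10. Letting $\Lambda$ grow with the input: proof of Theorem 3

Sections 4 to 9 use that the parameters are constant only to bound the size of the instance and to find the template by brute force. We now let $\Lambda$ grow and look at these two points.

**Step 1: parameters.** Start from a MAX-3SAT-5 instance of size $n_0$ with gap $1$ versus $1-\delta$, obtained in polynomial time from any NP problem. Run the same reduction with
$$\Lambda=\max\{1,\lfloor\tfrac1{112}\log_2\log_2n_0\rfloor\},\qquad k=2^{112\Lambda},$$
so $k\le\log_2n_0$ for large $n_0$. The finitely many small $n_0$ are treated by a table.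

**Step 2: the size.** The purpose is to show $\log\log\mathrm{sz}=O(\Lambda)$, where $\mathrm{sz}$ is the encoding size of the DON instance. Since $1/\varepsilon=20b\ell^2=\mathrm{poly}(k)$, it suffices to repeat $p=O(\log k)$ times to get $e^{-\gamma p}\le\varepsilon/3$. Then $\Delta=5^p$, $\sigma=7^p$, $K$, $1/\theta$ and $D$ are all $\mathrm{poly}(k)$, and $g=O(\Lambda k)$. Hence $L=D^{O(g)}=2^{\mathrm{polylog}(n_0)}$, and
$$|E|\le n_0^{O(\log k)}L^2=2^{\mathrm{polylog}(n_0)}.$$
The graph $\Gamma$ has at most $(k+1)(|E|\sigma)^b$ nodes, there are $2(k+1)|E|^b$ terminals, and $b=O(k^2)$. So $\mathrm{sz}\le(|E|\sigma)^{O(k^2)}=2^{\mathrm{polylog}(n_0)}$. Therefore $\log\log\mathrm{sz}=O(\log\log n_0)=O(\Lambda)$.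

**Step 3: the template.** Brute force is no longer affordable, so sample the $J_\kappa$ as in the proof of Lemma 3. The probabilities $D/(LK)$ are dyadic, since $L$ and $K$ are powers of $2$. Sampling takes time $2^{\mathrm{polylog}(n_0)}$. All cycles of length at most $g$ can be enumerated in time $L^{O(g)}$, which is of the same form. If there are more than $4gD^g$ such cycles, answer "satisfiable". Otherwise delete one edge per such cycle; if then some $J_\kappa$ is empty, answer "satisfiable" as well. By the proof of Lemma 3, with probability at least $\frac12$ the template has all the properties stated in that lemma. In that event no $J_\kappa$ is empty, because $|J_\kappa|\ge(1-2\theta)\tau>0$, and Lemma 4 and Sections 5 to 8 apply. Completeness needs neither girth nor uniformity: a satisfying assignment of the base lifts through any template with nonempty $J_\kappa$.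

**Step 4: the decision.** Suppose a polynomial-time algorithm had ratio $\nu\log\log\mathrm{sz}$, where $\nu>0$ is small enough that $3\nu\log\log\mathrm{sz}<\Lambda$ for all large $n_0$; such a constant exists by Step 2. Run it on the DON instance and answer "satisfiable" if and only if the cost found is less than $\Lambda k(k+1)|E|^b$. If the formula is satisfiable, the cost found is at most $\nu\log\log\mathrm{sz}\cdot3k(k+1)|E|^b<\Lambda k(k+1)|E|^b$, so the formula is always accepted. If it is at most $(1-\delta)$-satisfiable, then with probability at least $\frac12$ the template is as in Lemma 3, every solution costs at least $\Lambda k(k+1)|E|^b$, and the formula is rejected. The running time is polynomial in $\mathrm{sz}$ plus the time for the template, that is, $2^{\mathrm{polylog}(n_0)}$, and $n_0$ is polynomial in the length $z$ of the original input. Hence $\mathrm{NP}\subseteq\mathrm{coRTIME}(2^{\mathrm{polylog}\,z})$. The DON instances are those of Section 4, so the type restrictions of Theorem 2 apply. $\blacksquare$
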